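# Zeros of $P(z,\wp(z))$ of order $LM+L+M+2$

## 1. Two moving parameters and a guess of two extra orders

Let $\Lambda\subset\mathbf C$ be a lattice of rank 2 and
$$\wp(z)=\frac1{z^2}+\sum_{\omega\in\Lambda\setminus\{0\}}\Bigl(\frac1{(z-\omega)^2}-\frac1{\omega^2}\Bigr).$$
All polynomials have complex coefficients unless we say otherwise, and "bidegree $\le(L,M)$" means degree $\le L$ in $X$ and $\le M$ in $Y$. How highly can $P(z,\wp(z))$ vanish at a point $a$ where $\wp$ is analytic, if $P\ne0$ has bidegree $\le(L,M)$?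

Write $T=LM+L+M$. A polynomial of bidegree $\le(L,M)$ has $(L+1)(M+1)=T+1$ coefficients, and vanishing to order $T$ is $T$ linear conditions, so order $\ge T$ is always available, at every $a$ and for every $\wp$. Now let things move. Moving $a$ adds one parameter, so one hopes for one more order. This is a known theorem.

**Theorem 0 (known).** Given $\wp$ and positive integers $L,M$, there are a point $a$ at which $\wp$ is analytic and a non-zero $P$ of bidegree $\le(L,M)$ such that $P(z,\wp(z))$ has a zero of order at least $T+1$ at $a$.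

Moving $\Lambda$ adds one more parameter. The number is one and not two because scaling changes nothing: $\wp_{\mu\Lambda}(\mu z)=\mu^{-2}\wp_\Lambda(z)$, so $P(X,Y)\mapsto P(\mu X,\mu^{-2}Y)$ matches the orders at $\mu a$ for $\mu\Lambda$ with those at $a$ for $\Lambda$. Only the homothety class of $\Lambda$ counts. So the first guess is:

> *With $a$ and $\Lambda$ free, order $T+2$ is attained for all $L,M\ge1$, and order $T+3$ is not.*

The first half of the guess is stated as a conjecture in "Zero estimates with moving targets", https://edoc.unibas.ch/id/document/52797. We shall prove it for all $L,M\ge1$. The second half is correct for $L=M=1$ and already wrong for $L=2$, $M=1$. Both small cases can be done by hand, and both show where to look.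

Here are the facts about $\wp$ that we use.

* (F1) $\wp$ is even, its poles are the points of $\Lambda$ and are double, and it takes every value in $\mathbf C$ exactly twice modulo $\Lambda$, counted with multiplicity. An elliptic function without zeros or poles is constant.
* (F2) $\wp'^2=4\wp^3-g_2\wp-g_3$, hence $\wp''=6\wp^2-\frac{g_2}2$ and $\wp'''=12\wp\wp'$. The cubic $4x^3-g_2x-g_3$ has three distinct roots exactly when $\Delta:=g_2^3-27g_3^2\ne0$, and this holds for lattices. For $a\notin\Lambda$ we have $\wp'(a)=0$ if and only if $2a\in\Lambda$; then $\wp''(a)\ne0$, and the values of $\wp$ at the three half-periods are the three roots of the cubic.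
* (F3) Every $(g_2,g_3)\in\mathbf C^2$ with $\Delta\ne0$ is the pair of invariants of exactly one lattice. Also $g_2(\mu\Lambda)=\mu^{-4}g_2(\Lambda)$ and $g_3(\mu\Lambda)=\mu^{-6}g_3(\Lambda)$.
* (F4) $\wp(2z)=-2\wp(z)+\frac14\bigl(\wp''(z)/\wp'(z)\bigr)^2$.
* (F5) If $P\ne0$, then $P(z,\wp(z))$ is not identically zero. Otherwise fix $z_0\notin\Lambda$; then $P(z_0+\omega,\wp(z_0))=0$ for all $\omega\in\Lambda$, so the polynomial $P(X,\wp(z_0))$ has infinitely many zeros and is $0$. As $\wp(z_0)$ takes infinitely many values, $P=0$.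

The substitution $X\mapsto X+a$ preserves bidegree, so we always use the local variable $t=z-a$ and the germ $f(t)=\wp(a+t)$.

## 2. The case $L=M=1$ and the Schwarzian derivative

Here $T=3$, and the guess says that order $5$ is attained and order $6$ is not. A relation $p_0+p_1t+(p_2+p_3t)f\approx0$ says that $f$ is close to a Möbius function of $t$, and the classical measure of the distance from Möbius functions is the Schwarzian.

**Definition.** For a germ $f$ with $f'(0)\neq0$ put
$$S(f)=\frac{f'''}{f'}-\frac32\Bigl(\frac{f''}{f'}\Bigr)^2=N'-\tfrac12N^2,\qquad N=N(f)=\frac{f''}{f'}.$$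

For example, $S(t+ct^3)=6c$ at $t=0$. For $\mu=\frac{\alpha t+\beta}{\gamma t+\delta}$ we have $N(\mu)=\frac{-2\gamma}{\gamma t+\delta}$, so $N'=\frac{2\gamma^2}{(\gamma t+\delta)^2}=\frac12N^2$ and $S(\mu)=0$. From $N(\mu\circ\phi)=(N(\mu)\circ\phi)\,\phi'+N(\phi)$ and $\phi''=\phi' N(\phi)$ one gets, the mixed terms cancelling, $S(\mu\circ\phi)=(S(\mu)\circ\phi)\,\phi'^2+S(\phi)$. So $S(\mu\circ\phi)=S(\phi)$ when $\mu$ is Möbius.

**Theorem C.** For $L=M=1$ the order is never $\ge6=LM+L+M+3$. Order $5$ occurs at $a$ if and only if $2a\notin\Lambda$ and $\wp(2a)=\wp'(2a)=0$, which forces $g_3=0$; conversely, if $g_3=0$ such $a$ exist. So "$+2$" in the conjecture cannot be replaced by "$+3$" for all $L,M$.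

*Proof.*

**Step 1: half-periods give only order 3.** If $\wp'(a)=0$, equivalently $2a\in\Lambda$, then $\wp''(a)\ne0$, and $1,\ t,\ f-f(0),\ t(f-f(0))$ have orders $0,1,2,3$. They span the space of all $P(t,f)$ and have distinct orders, so the maximal order is $3$.

From now on $\wp'(a)\ne0$, that is, $2a\notin\Lambda$.

**Step 2: an order $n\ge4$ is read off from $S(f)$.** Let $P=p_0+p_1X+(p_2+p_3X)Y\ne0$ have order $n\ge4$. If $p_2=0$, then evaluation at $t=0$ gives $p_0=0$, so $P(t,f)=t(p_1+p_3f)$ has order $\le2$ because $f'(0)\ne0$; this is impossible. So $p_2\ne0$. Put $\mu(t)=-\frac{p_0+p_1t}{p_2+p_3t}$. Then $f-\mu=P(t,f)/(p_2+p_3t)$ has order exactly $n$. Since $n\ge2$, $\mu'(0)=f'(0)\ne0$, so $\mu$ is a Möbius transformation, and it is locally invertible at $0$. Hence $\phi=\mu^{-1}\circ f=t+ct^n+\cdots$ with $c\ne0$. Here $\phi'''=c\,n(n-1)(n-2)t^{n-3}+\cdots$, and $(\phi''/\phi')^2=O(t^{2n-4})$ with $2n-4>n-3$. Therefore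
$$S(f)=S(\phi)=c\,n(n-1)(n-2)\,t^{n-3}+\cdots,\qquad n=3+\operatorname{ord}_0S(f).\tag{1}$$

**Step 3: this order is attained.** The Möbius function
$$\mu(t)=f(0)+\frac{f'(0)t}{1-\frac{f''(0)}{2f'(0)}t}$$
has no pole at $0$ and satisfies $f-\mu=O(t^3)$. Clearing the denominator gives a $P\ne0$ of bidegree $\le(1,1)$ whose order $n\ge3$ equals that of $f-\mu$; it is finite by (F5). The computation (1) is valid for $n=3$ as well, so $n=3+\operatorname{ord}_0S(f)$. With Step 2, the maximal order at $a$ is exactly $3+\operatorname{ord}_0S(f)$.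

**Step 4: compute the Schwarzian.** By (F2) and (F4),
$$S(\wp)(z)=12\wp(z)-\tfrac32\bigl(\wp''(z)/\wp'(z)\bigr)^2=-6\,\wp(2z).$$
So $\operatorname{ord}_0S(f)$ is the order of $\wp$ at the point $2a\notin\Lambda$. By (F1) this is at most $2$, so the order of $P(z,\wp(z))$ is at most $5$. It equals $5$ for some $P$ if and only if $\wp(2a)=\wp'(2a)=0$. In that case $g_3=4\wp(2a)^3-g_2\wp(2a)-\wp'(2a)^2=0$. Conversely, if $g_3=0$, then $0$ is a root of $4x^3-g_2x$, so there is a half-period $\omega_0\notin\Lambda$ with $\wp(\omega_0)=\wp'(\omega_0)=0$. Take $a=\omega_0/2$; since $2a=\omega_0\notin\Lambda$, also $a\notin\Lambda$ and $\wp'(a)\ne0$. $\square$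

The guess passes its first test completely. The good points satisfy: $2a$ is a half-period. This returns in Section 8.

## 3. Möbius changes of $\wp$ and the half-periods

Now test $L=2$, $M=1$, where $T=5$ and the guess allows at most order $7$. Let $a\in\frac12\Lambda\setminus\Lambda$ be a half-period and $e=\wp(a)$. Then $f(t)=\wp(a+t)$ is even, because $\wp(a-t)=\wp(t-a)=\wp(t+a)$.

**Lemma 1 (half-periods).** There is a constant $q\ne0$ with $\wp(a+t)=e+\dfrac{q}{\wp(t)-e}$. With $g(t)=1/\wp(t)$, analytic at $0$, this reads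
$$\wp(a+t)=\frac{(q-e^2)g+e}{-e\,g+1},\qquad (q-e^2)\cdot1-e\cdot(-e)=q\ne0 .$$

*Proof.* Modulo $\Lambda$, $\wp(t)-e$ has a double pole at $0$ and a double zero at $a$, while $\wp(a+t)-e$ has a double zero at $0$ and a double pole at $-a\equiv a$. Their product has no zeros or poles, so it is a constant $q\ne0$. Then $e+\frac{q}{1/g-e}=e+\frac{qg}{1-eg}$ gives the second form. $\square$

Take a lattice with $g_2=0$. Then $\wp(t)=t^{-2}+\frac{g_3}{28}t^4+\cdots$, so $g(t)-t^2=-\frac{g_3}{28}t^8+\cdots$ has order $8$. Solving Lemma 1 for $g$ gives $g=\frac{f-e}{ef+q-e^2}$. Hence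
$$P=(Y-e)-X^2(eY+q-e^2)$$
has bidegree $\le(2,1)$ and $P(t,f)=(ef+q-e^2)(g-t^2)$. The first factor is $q\ne0$ at $t=0$, so $P(t,f)$ has order $8=T+3$. The second half of the guess has failed: evenness has given one order for free. The passage from $g$ to $f$ works in general.

**Lemma 2 (Möbius invariance).** Let $f,\tilde f$ be non-constant germs analytic at $t=0$ with $\tilde f=\frac{\alpha f+\beta}{\gamma f+\delta}$ and $\alpha\delta-\beta\gamma\ne0$. Then the families $\{P(t,f)\}$ and $\{\tilde P(t,\tilde f)\}$, over non-zero polynomials of bidegree $\le(L,M)$, realize the same orders at $t=0$.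

*Proof.* Put $P(X,Y)=(\gamma Y+\delta)^M\tilde P\bigl(X,\frac{\alpha Y+\beta}{\gamma Y+\delta}\bigr)$. This is a linear map on polynomials of bidegree $\le(L,M)$; the inverse Möbius map gives its inverse up to a non-zero factor, so it is bijective. Moreover $P(t,f)=(\gamma f+\delta)^M\tilde P(t,\tilde f)$. Finally $\gamma f(0)+\delta\ne0$: otherwise $\alpha f(0)+\beta\ne0$, since the determinant is non-zero, and $\tilde f$ would have a pole at $0$. $\square$

So at any half-period $a\notin\Lambda$ we may study $g=1/\wp(t)$ at $t=0$ instead of $\wp(a+t)$.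

## 4. Theorems A and B, and why counting equations does not prove them

**Theorem A.** For all integers $L,M\ge1$ there are $\wp$, a point $a$ where $\wp$ is analytic, and $P\ne0$ of bidegree $\le(L,M)$ such that $P(z,\wp(z))$ has a zero of order $\ge LM+L+M+2$ at $a$. If $L$ is even, order $\ge LM+L+2M+2$ can be achieved.

Give $g_2$ weight $4$ and $g_3$ weight $6$. A polynomial in $g_2,g_3$ is *weighted homogeneous of weight $w$* if all its monomials $g_2^\alpha g_3^\beta$ have $4\alpha+6\beta=w$. For example, $\Delta=g_2^3-27g_3^2$ has weight $12$.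

**Theorem B (half-periods).** For $k\ge0$, $M\ge1$ there is a polynomial $D_{k,M}\in\mathbf Q[g_2,g_3]$, weighted homogeneous of weight $k(k+1)M(M+1)$ and not divisible by $\Delta$, with the following property. Let $a\in\frac12\Lambda\setminus\Lambda$, $L\ge0$, $k=\lfloor L/2\rfloor$, and let $\nu$ be the maximal order at $a$ of $P(z,\wp(z))$ over $P\ne0$ of bidegree $\le(L,M)$.

* $L$ even: $\nu=LM+L+2M$ if $D_{k,M}(g_2,g_3)\ne0$, and $\nu\ge LM+L+2M+2$ otherwise. (So for $L$ even and $M\ge2$ every $\wp$ satisfies the conclusion of the conjecture.)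
* $L$ odd: $\nu=LM+L+M$ if $D_{k,M}(g_2,g_3)\ne0$, and $\nu\ge LM+L+M+2$ otherwise.

The number of homothety classes of lattices with $D_{k,M}=0$, counted with multiplicity and with weights $\frac12$ (class of $g_3=0$), $\frac13$ (class of $g_2=0$), $1$ (other classes), is exactly $k(k+1)M(M+1)/12$. (The multiplicity of a class is the exponent in $D_{k,M}$ of the factor $g_3$, $g_2$ or $g_2^3-\kappa g_3^2$ that vanishes on it.)

Theorem B is a complement, and Theorem A does not need it.

The sensible first attempt at Theorem A is to make the parameter count into a proof. With $N=(L+1)(M+1)$, order $\ge N+1=T+2$ at $a$ means that the $(N+1)\times N$ matrix of the coefficients of $t^0,\dots,t^N$ in the functions $t^if^j$ has rank less than $N$. Such matrices form a set of codimension $2$, and we have two parameters. The attempt stops here: the parameter space is not compact, since $a$ must stay off $\Lambda$ and $(g_2,g_3)$ must stay off $\Delta=0$, and nothing forbids all solutions to lie on the excluded part. A simple model shows the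 danger: $\Delta^r$ is a polynomial in $g_2,g_3$ of positive weight $12r$ with many zeros, but none at a lattice.

Two moves get past this point. First, restrict to half-periods. There the germ is even in $t$, so orders in the even part jump by two: *one* equation on the lattice, a weighted homogeneous polynomial equation $D_{k,M}(g_2,g_3)=0$, buys two orders. Second, to be sure that the zeros of $D_{k,M}$ are not all swallowed by $\Delta=0$, evaluate $D_{k,M}$ at a single point of $\Delta=0$. At that point $\wp$ degenerates to a trigonometric function, and the non-vanishing becomes a statement about $\arcsin^2$ that can be proved.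

## 5. The determinant $D_{k,M}$ and its weight

**Step 1: make $1/\wp$ a power series with coefficients polynomial in $g_2,g_3$.** This allows us to put $\Delta=0$. Let $y=t^{-2}+\sum_{n\ge2}a_nt^{2n-2}$ satisfy $y'^2=4y^3-g_2y-g_3$, hence (differentiate and divide by $2y'$) also $y''=6y^2-g_2/2$. The coefficient of $t^{2n-4}$ in the second equation gives
$$\bigl((2n-2)(2n-3)-12\bigr)a_n=6\sum_{m=2}^{n-2}a_ma_{n-m}-\tfrac{g_2}2[n=2],$$
where $[n=2]$ is $1$ if $n=2$ and $0$ otherwise, and the left factor is $2(2n+1)(n-3)$. For $n=2$ it is $-10$; for $n=3$ it is $0$ and there is no information. The coefficient of $t^0$ in the first equation is $-16a_3=12a_3-g_3$. Hence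
$$a_2=\frac{g_2}{20},\quad a_3=\frac{g_3}{28},\quad a_n=\frac{3}{(2n+1)(n-3)}\sum_{m=2}^{n-2}a_ma_{n-m}\quad(n\ge4).\tag{2}$$
For *arbitrary* $(g_2,g_3)\in\mathbf C^2$ define $a_n$ by (2) and $y$ as the corresponding formal series. By induction $a_n\in\mathbf Q[g_2,g_3]$ is weighted homogeneous of weight $2n$; for example $a_4=\frac13a_2^2=\frac{g_2^2}{1200}$. Any even Laurent solution of the above shape coincides with this $y$. With $u=t^2$,
$$\frac1y=G(u)=\frac{u}{1+\sum_{n\ge2}a_nu^n}=u\Bigl(1+\sum_{n\ge1}d_nu^n\Bigr),\qquad d_n\in\mathbf Q[g_2,g_3]\text{ of weight }2n.$$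
If $\Delta\ne0$, then $y=\wp(t)$ and $G(t^2)=1/\wp(t)=g(t)$.

**Step 2: define the determinant.** Let $K=(k+1)(M+1)$ and
$$D_{k,M}=\det\bigl([u^n]\,u^iG(u)^j\bigr),\quad\text{rows }0\le n\le K-1,\ \text{columns }(i,j),\ 0\le i\le k,\ 0\le j\le M,$$
with the columns in lexicographic order. For every $(g_2,g_3)\in\mathbf C^2$,
$$D_{k,M}(g_2,g_3)=0\iff\text{there are }p_{ij},\text{ not all }0,\text{ with }\sum_{i,j}p_{ij}u^iG^j=O(u^K),\tag{3}$$
because the right side says that the columns are dependent. If the matrix is real, the $p_{ij}$ may be taken real.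

**Step 3: compute the weight.** The entry $[u^n]u^iG^j$ is the coefficient of $u^{n-i-j}$ in $(G/u)^j$, so it has weight $2(n-i-j)$, and it is $0$ if $n<i+j$. Each term of the determinant uses each row and each column once, so $D_{k,M}$ is weighted homogeneous of weight
$$\sum_{n=0}^{K-1}2n-\sum_{i,j}2(i+j)=K(K-1)-K(k+M)=K\,kM=k(k+1)M(M+1).$$

**Two determinants by hand.** We have $G=u-a_2u^3-a_3u^4+\frac23a_2^2u^5+\cdots$. For $k=M=1$ the columns $1,G,u,uG$ in rows $u^0,\dots,u^3$ give
$$D_{1,1}=\det\begin{pmatrix}1&0&0&0\\0&1&1&0\\0&0&0&1\\0&-a_2&0&0\end{pmatrix}=-a_2=-\frac{g_2}{20},$$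
and the zero $g_2=0$ is the example in Section 3. For $k=1$, $M=2$ the weight is $12$, so weight alone does *not* exclude that $D_{1,2}$ is a multiple of $\Delta$. Compute: $1$ and $u$ take care of the rows $u^0,u^1$, while $uG=u^2-\cdots$ and $uG^2=u^3-2a_2u^5+\cdots$ are pivots for $u^2,u^3$. The combinations
$$G-u+a_2uG^2=-a_3u^4-\tfrac43a_2^2u^5+\cdots,\qquad G^2-uG=-a_2u^4-a_3u^5+\cdots$$
remain, so up to sign
$$D_{1,2}=a_3^2-\tfrac43a_2^3=\frac{g_3^2}{784}-\frac{g_2^3}{6000}.$$
It vanishes where $g_2^3=\frac{375}{49}g_3^2$, and $\frac{375}{49}\ne27$, so here it is not a multiple of $\Delta$. We need an argument for all $k,M$.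

**Step 4: one value on $\Delta=0$ is enough.**

**Lemma 3.** Let $D\in\mathbf C[g_2,g_3]$ be weighted homogeneous of weight $w>0$ with $D(\frac43,\frac8{27})\ne0$. Then $D$ vanishes at some $(g_2,g_3)$ with $\Delta\ne0$.

*Proof.* Note that $\Delta(\frac43,\frac8{27})=\frac{64}{27}-\frac{64}{27}=0$. If $D(0,1)=0$ or $D(1,0)=0$ we are done, since $\Delta\ne0$ at both points. Otherwise $D$ contains pure powers of $g_2$ and of $g_3$, so $4\mid w$ and $6\mid w$, hence $12\mid w$. For a monomial $g_2^\alpha g_3^\beta$ of $D$, $2\alpha+3\beta=w/2$ is divisible by $6$, so $3\mid\alpha$ and $2\mid\beta$. So $D$ is a homogeneous polynomial in $g_2^3$ and $g_3^2$ of degree $w/12\ge1$, with both pure powers present: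
$$D=C\prod_{s=1}^{w/12}(g_2^3-\kappa_sg_3^2),\qquad C\ne0,\ \kappa_s\ne0.$$
At $(\frac43,\frac8{27})$ we have $g_2^3=27g_3^2$ and $D\ne0$, so $\kappa_1\ne27$. Take $g_3=1$ and $g_2$ with $g_2^3=\kappa_1$; then $\Delta=\kappa_1-27\ne0$. $\square$

## 6. The degenerate point: $\arcsin^2$ and a Chebyshev system

**Step 1: identify $G$ at $(\frac43,\frac8{27})$.** The function $v=1/\sin^2t$ satisfies $v'^2=4\cos^2t/\sin^6t=4v^3-4v^2$. So $y=\frac1{\sin^2t}-\frac13=t^{-2}+O(t^2)$, which is even, satisfies
$$y'^2=4(y+\tfrac13)^2(y-\tfrac23)=4y^3-\tfrac43y-\tfrac8{27}.$$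
Hence at $(g_2,g_3)=(\frac43,\frac8{27})$ we have $G(t^2)=\dfrac{\sin^2t}{1-\frac13\sin^2t}$.

**Step 2: translate $D_{k,M}=0$ at this point.** Suppose $D_{k,M}(\frac43,\frac8{27})=0$. The matrix is rational there, so by (3) there are real $p_{ij}$, not all zero, with $\sum p_{ij}u^iG^j=O(u^K)$. Now write $y=\sin^2t=u+O(u^2)$ (a new use of the letter $y$). Then $G=y/(1-y/3)$, and $u=t^2=\varphi(y)$ with $\varphi(y)=(\arcsin\sqrt y)^2$. Multiplying by $(1-y/3)^M$,
$$\sum_{i=0}^kB_i(y)\varphi(y)^i=O(y^K),\qquad B_i=\sum_{j=0}^Mp_{ij}\,y^j(1-y/3)^{M-j}.\tag{4}$$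
The polynomials $y^j(1-y/3)^{M-j}$, $0\le j\le M$, have distinct orders at $0$, so they are linearly independent. So the $B_i$ are real, of degree $\le M$, and not all zero. We must show that (4) is impossible.

**Definition.** A $K$-dimensional real space of real-analytic functions on an interval is a *Chebyshev system* (with multiplicities) if every non-zero element has at most $K-1$ zeros in the interval, counted with multiplicity. Polynomials of degree $<K$ are an example; the span of $1,x^2$ on $\mathbf R$ is not, because $x^2-1$ has two zeros.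

We shall show that the functions $y^j\varphi^i$, $i\le k$, $j\le M$, form a Chebyshev system on $(-\infty,1)$. Then (4), a zero of order $\ge K$ at $0$, is excluded.

**Step 3: the function $\varphi$ in the plane.** We need its cut, its boundary values and its growth. Put $\varphi(y)=(\arcsin s)^2$ with $s^2=y$. The principal $\arcsin$ is odd and analytic on $\mathbf C\setminus((-\infty,-1]\cup[1,\infty))$, so $\varphi$ is well defined and analytic on $\mathbf C\setminus[1,\infty)$, with $\varphi(\bar y)=\overline{\varphi(y)}$. It is real on $(-\infty,1)$, and $\varphi(\sin^2t)=t^2$ near $t=0$.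

*Boundary values.* Let $\mathcal S=\{w=\xi+\mathrm i\eta:0\le\xi\le\frac\pi2,\ \eta\ge0\}$. We have $\sin w=\sin\xi\cosh\eta+\mathrm i\cos\xi\sinh\eta$ and $|\sin w|^2=\sin^2\xi+\sinh^2\eta$. We claim that $\sin$ is a homeomorphism from $\mathcal S$ onto the closed first quadrant. It maps into the quadrant. It is injective: $\sin w=\sin w'$ means $w'\in w+2\pi\mathbf Z$ or $w'\in\pi-w+2\pi\mathbf Z$; within $\mathcal S$ the first gives $w'=w$, and the second forces $\xi=\xi'=\frac\pi2$, $\eta'=-\eta$, so $\eta=\eta'=0$. It is surjective: given $p$ in the quadrant, choose $w$ with $\sin w=p$ and, using $w\mapsto w+2\pi$ and $w\mapsto\pi-w$, with $|\xi|\le\frac\pi2$; then $\mathrm{Re}\,p\ge0$ gives $\xi\ge0$, and $\mathrm{Im}\,p\ge0$ gives $\eta\ge0$ if $\xi<\frac\pi2$, while for $\xi=\frac\pi2$ we may replace $w$ by $\pi-w$, which changes the sign of $\eta$. The inverse is continuous, because $|\sin w|\ge\sinh\eta$ makes preimages of bounded sets bounded.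

Squaring is a homeomorphism from the closed first quadrant onto $\{\mathrm{Im}\,y\ge0\}$. If $\mathrm{Im}\,y>0$ or $y\in(-\infty,1)$, the point $w\in\mathcal S$ with $\sin^2w=y$ has $\xi<\frac\pi2$, so $\arcsin(\sin w)=w$ and $\varphi(y)=w^2$. Therefore $\varphi$, restricted to $\{\mathrm{Im}\,y>0\}$, extends continuously to $\{\mathrm{Im}\,y\ge0\}$ by $\varphi(\sin^2w)=w^2$, and this agrees with $\varphi$ on $(-\infty,1)$. For $x\ge1$ put $\theta=\theta(x)=\operatorname{arccosh}\sqrt x\ge0$. Since $\sin(\frac\pi2+\mathrm i\theta)=\cosh\theta=\sqrt x$,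
$$\varphi(x+\mathrm i0)=(\tfrac\pi2+\mathrm i\theta)^2,\qquad\varphi(x-\mathrm i0)=(\tfrac\pi2-\mathrm i\theta)^2,\tag{5}$$
the second by conjugation. Taking $w=\mathrm i\eta$ gives $\varphi(-\sinh^2\eta)=-\eta^2$. Since $\sinh^2\theta=x-1$,
$$\theta(x)^2=-\varphi(1-x)\qquad(x>1).\tag{6}$$

*Growth.* From $|\sin w|\ge\sinh\eta$ we get $|\varphi(y)|\le(\frac\pi2+\operatorname{arcsinh}\sqrt{|y|})^2=O(\log^2|y|)$ as $|y|\to\infty$, uniformly in the closed upper half-plane and, by conjugation, in the closed lower one.

**Proposition 4.** Let $k,M\ge0$ and let $B_0,\dots,B_k\in\mathbf R[y]$, not all zero, have degree $\le M$. Then $R=\sum_{r=0}^kB_r\varphi^r$ is not identically zero and has at most $(k+1)(M+1)-1$ zeros, counted with multiplicity, in $(-\infty,1)$.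

To see the mechanism, take $k=1$. If $R=B_0+B_1\varphi$ had $2(M+1)$ zeros, divide by the polynomial $\Pi$ with these zeros, multiply by $x^l$ with $0\le l\le M$, and integrate around the cut. Only the jump of $\varphi$ survives, and $\mathrm{Im}(\frac\pi2+\mathrm i\theta)^2=\pi\theta$. The result is $\int_1^\infty\theta B_1x^l/\Pi\,dx=0$ for $0\le l\le M$. Combining powers $x^l$ into $B_1$ gives $\int_1^\infty\theta B_1^2/\Pi\,dx=0$, so $B_1=0$. For $k=2$ the jump contains $\mathrm{Im}(\frac\pi2+\mathrm i\theta)^4=\theta\bigl(\frac{\pi^3}2-2\pi\theta^2\bigr)$, so the factor to be tested is $\pi B_1+(\frac{\pi^3}2-2\pi\theta^2)B_2$, which is not a polynomial, and we cannot test against it directly. But by (6) it is a function of the same type with $k$ lowered by one, in the variable $1-x$. So an induction bounds its sign changes, and we test against a polynomial with the same sign pattern.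

*Proof of Proposition 4.* Induction on $k$. For $k=0$, a non-zero polynomial of degree $\le M$ has at most $M$ zeros. Let $k\ge1$, $K=(k+1)(M+1)$, and suppose that the claim fails.

**Step a: divide out the zeros; this produces decay.** There are $y_1,\dots,y_K\in(-\infty,1)$ such that $R/\Pi$, with $\Pi=\prod_{s=1}^K(y-y_s)$, is analytic on $\mathbf C\setminus[1,\infty)$: take $K$ zeros, repeated by multiplicity, or any points if $R\equiv0$. For $0\le l\le k(M+1)-1=K-M-2$ put $F_l=y^lR/\Pi$. It is analytic on $\mathbf C\setminus[1,\infty)$. Its restriction to the open upper (lower) half-plane extends continuously to the closed half-plane, with boundary values $F_l(x\pm\mathrm i0)$ on $[1,\infty)$, where $\Pi\ne0$, and $F_l(x)$ on $(-\infty,1)$. Since $R=O(|y|^M\log^{2k}|y|)$, we have $F_l=O(|y|^{-2}\log^{2k}|y|)$ at infinity.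

**Step b: integrate around the cut; this gives orthogonality relations.** Apply Cauchy's theorem on the upper and on the lower half-disc of radius $\rho$. (The functions are continuous on the closed half-discs and analytic inside: cut off the strip $|\mathrm{Im}\,y|<\epsilon$ and let $\epsilon\to0$.) The arcs contribute $O(\rho\cdot\rho^{-2}\log^{2k}\rho)$, so, integrating from left to right,
$$\int_{-\rho}^{\rho}F_l(x\pm\mathrm i0)\,dx=O(\rho^{-1}\log^{2k}\rho).$$
Subtract: the parts over $(-\rho,1)$ cancel. Let $\rho\to\infty$: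
$$\int_1^\infty\bigl(F_l(x+\mathrm i0)-F_l(x-\mathrm i0)\bigr)dx=0,$$
absolutely convergent by the decay of $F_l$ and continuity on $[1,\infty)$. As $B_r$ and $\Pi$ are real, the integrand is $2\mathrm i\,x^l\,\mathrm{Im}R(x+\mathrm i0)/\Pi(x)$. By (5) and the binomial theorem, $\mathrm{Im}(\frac\pi2+\mathrm i\theta)^{2r}=\theta\,q_r(\theta^2)$ with $q_0=0$ and, for $r\ge1$, $q_r$ real of exact degree $r-1$ with leading coefficient $(-1)^{r-1}r\pi$. Hence
$$\int_1^\infty\frac{\theta(x)Q(x)}{\Pi(x)}\,x^l\,dx=0\quad(0\le l\le k(M+1)-1),\qquad Q=\sum_{r=1}^kB_rq_r(\theta^2)=\sum_{r=0}^{k-1}C_r\theta^{2r}.\tag{7}$$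
Here $C_r=\sum_{r'\ge r+1}q_{r',r}B_{r'}$, where $q_{r',r}$ is the coefficient of $v^r$ in $q_{r'}(v)$. So $(C_0,\dots,C_{k-1})$ arises from $(B_1,\dots,B_k)$ by a triangular constant real matrix with non-zero diagonal entries $q_{r+1,r}$, and the $C_r$ are real of degree $\le M$.

**Step c: use the induction hypothesis to count sign changes of $Q$.** Suppose $B_1,\dots,B_k$ are not all zero. Then the $C_r$ are not all zero. By (6), $Q(x)=R^*(1-x)$ for $x>1$, with
$$R^*(y)=\sum_{r=0}^{k-1}(-1)^rC_r(1-y)\,\varphi(y)^r .$$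
By induction $R^*\not\equiv0$ has at most $k(M+1)-1$ zeros in $(-\infty,1)$, in particular in $(-\infty,0)$. So the real-analytic function $Q\not\equiv0$ has at most $k(M+1)-1$ sign changes on $(1,\infty)$. Let $h$ be $\pm$ the product of $x-x_0$ over the points $x_0$ of sign change. With the right sign, $hQ\ge0$ on $(1,\infty)$, and $h$ is a non-zero real polynomial of degree $\le k(M+1)-1$. Since $\theta,\Pi>0$ on $(1,\infty)$, we get $\int_1^\infty\theta Qh/\Pi\,dx>0$. But $h$ is a combination of the powers $x^l$ in (7), so this integral is $0$: a contradiction.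

**Step d: finish.** Hence $B_1=\dots=B_k=0$, and $R=B_0$ is a polynomial of degree $\le M<K$ divisible by $\Pi$, which has degree $K$. So $B_0=0$, against the hypothesis. $\square$

**Corollary 5.** For $k\ge0$, $M\ge1$ we have $D_{k,M}(\frac43,\frac8{27})\ne0$; in particular $D_{k,M}\ne0$ and $\Delta\nmid D_{k,M}$. If $k,M\ge1$, there is $(g_2,g_3)$ with $\Delta\ne0$ and $D_{k,M}(g_2,g_3)=0$.

*Proof.* If $D_{k,M}(\frac43,\frac8{27})=0$, then (4) is a zero of order $\ge K$ at $0\in(-\infty,1)$, against Proposition 4. As $\Delta$ vanishes at this point, $\Delta\nmid D_{k,M}$. For $k,M\ge1$ the weight $k(k+1)M(M+1)$ is positive, and Lemma 3 applies. $\square$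

## 7. Theorem A for $L\ge2$

Let $k=\lfloor L/2\rfloor\ge1$ and $K=(k+1)(M+1)$. By Corollary 5 and (F3) choose a lattice with $D_{k,M}(g_2,g_3)=0$. By (3) there are $p_{ij}$, not all zero, with $\sum p_{ij}u^iG(u)^j=O(u^K)$. Put $\tilde P=\sum p_{ij}X^{2i}Y^j\ne0$. Since $G(t^2)=g(t)$, we have $\tilde P(t,g(t))=O(t^{2K})$.

* If $L=2k$: $\tilde P$ has bidegree $\le(L,M)$ and order $\ge2K=(L+2)(M+1)=LM+L+2M+2\ge LM+L+M+3$.
* If $L=2k+1$: $X\tilde P$ has bidegree $\le(L,M)$ and order $\ge2K+1=(L+1)(M+1)+1=LM+L+M+2$.

By Lemmas 1 and 2 the same orders occur for $\wp(z)$ at any half-period $a\notin\Lambda$. This proves Theorem A for $L\ge2$, including the stronger bound for $L$ even.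

## 8. $L=1$: points with $2a$ a half-period, and a Hankel determinant

For $L=1$ the previous argument has nothing to work with: $k=0$, so $D_{0,M}$ has weight $0$, and by Corollary 5 it is a non-zero constant without zeros. Theorem C tells us where to look instead: $2a\equiv\omega$ with $\omega$ a half-period. At such a point $\wp(a-t)=\wp(t-a)=\wp(a+t+\omega)$, which by Lemma 1 is $e+\frac q{\wp(a+t)-e}$ with $e=\wp(\omega)$. So $t\mapsto-t$ acts on $\wp(a+t)$ through a Möbius involution with two fixed points $e\pm\sqrt q$. Sending the fixed point $\wp(a)$ to $0$ and the other to $\infty$ turns the involution into $s\mapsto-s$, and $\wp(a+t)$ into an *odd* germ. It is simplest to start from the odd germ.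

**Step 1: the odd germ $\sigma$ is a Möbius transform of some $\wp(a+t)$.** Let $\lambda\in\mathbf C\setminus\{0,1\}$ and let $\sigma(t)$ be the inverse germ at $0$ of
$$t=F(s)=\int_0^s\frac{dx}{\sqrt{(1-x^2)(1-\lambda x^2)}},$$
so that $\sigma(0)=0$, $\sigma'(0)=1$ and $\sigma'^2=(1-\sigma^2)(1-\lambda\sigma^2)$. Put $r=1/(1-\sigma)$. Then $r'=\sigma'r^2$, $1-\sigma^2=(2r-1)/r^2$ and $1-\lambda\sigma^2=(r^2-\lambda(r-1)^2)/r^2$, so
$$r'^2=(2r-1)\bigl((1-\lambda)r^2+2\lambda r-\lambda\bigr).$$
This cubic has leading coefficient $2(1-\lambda)\ne0$ and three distinct roots: the quadratic factor has discriminant $4\lambda^2+4\lambda(1-\lambda)=4\lambda\ne0$ and value $(1-\lambda)/4\ne0$ at $r=\frac12$. Put $r=\frac2{1-\lambda}x+\beta$, with the constant $\beta$ chosen to remove the quadratic term. Then $x'^2=4x^3-g_2x-g_3$ for some $g_2,g_3$, and $\Delta\ne0$. Let $\wp$ have these invariants.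

By (F1) choose $a\notin\Lambda$ with $\wp(a)=x(0)$. Then $\wp'(a)^2=x'(0)^2$, and replacing $a$ by $-a$ if necessary, $\wp'(a)=x'(0)$. Now $r'(0)=\sigma'(0)r(0)^2=1$, so $x'(0)=\frac{1-\lambda}2\ne0$; differentiating the first-order equation and dividing by $2x'$ gives $x''=6x^2-g_2/2$ near $0$. The function $\wp(a+t)$ satisfies the same second-order equation with the same initial data, so $\wp(a+t)=x(t)$, a Möbius transform of $\sigma(t)$.

By Lemma 2 it suffices to find $\lambda\in\mathbf C\setminus\{0,1\}$ and $P=A(Y)+XB(Y)\ne0$ with $\deg A,\deg B\le M$ such that $P(t,\sigma(t))$ has order $\ge LM+L+M+2=2M+3$. With $s=\sigma(t)$, a local coordinate, this means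
$$A(s)+F(s)B(s)=O(s^{2M+3}).\tag{8}$$

**Step 2: parity turns (8) into one determinant.** Let $b_i=\binom{2i}i4^{-i}$, so that $(1-x)^{-1/2}=\sum b_ix^i$. Then
$$F(s)=s\sum_{n\ge0}c_n(\lambda)s^{2n},\qquad c_n(\lambda)=\frac1{2n+1}\sum_{i+j=n}b_ib_j\lambda^j.$$
Write $M=2m+\varepsilon$ with $\varepsilon\in\{0,1\}$, and take $B=\sum_{i=0}^m\beta_is^{2i}$ even and $A$ odd. Then $A+FB$ is odd. For $n\ge m$ the coefficient of $s^{2n+1}$ in $FB$ is $\sum_{i=0}^m\beta_ic_{n-i}$. The coefficients with $2n+1\le M$ are cancelled by a suitable odd $A$ of degree $\le M$. By oddness, (8) then requires only that the coefficients with $M<2n+1\le2M+1$ vanish, that is, $n=m+\varepsilon+l$ with $0\le l\le m$ (for $\varepsilon=0$: $m\le n\le2m$; for $\varepsilon=1$: $m+1\le n\le2m+1$). Putting $i=m-i'$, the conditions are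
$$\sum_{i'=0}^m\beta_{m-i'}\,c_{l+i'+\varepsilon}=0\qquad(0\le l\le m),$$
that is, $m+1$ equations in $m+1$ unknowns. A non-zero solution exists if and only if
$$H(\lambda):=\det\bigl(c_{i+j+\varepsilon}(\lambda)\bigr)_{0\le i,j\le m}=0.$$
A determinant whose entries depend only on $i+j$ is called a *Hankel determinant*. For $M=1$ we have $m=0$, $\varepsilon=1$, $H=c_1=\frac{1+\lambda}6$, and $\lambda=-1$: then $\sigma'^2=1-\sigma^4$, $F(s)=s+\frac{s^5}{10}+\cdots$, and $P=X-Y$ has order $5$. Here $r=x+\frac12$ gives $x'^2=4x^3+x$, so $g_3=0$, as Theorem C demands. For $M=2$ we have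
$$H=c_0c_2-c_1^2=\frac{3+2\lambda+3\lambda^2}{40}-\frac{(1+\lambda)^2}{36}=\frac{17-2\lambda+17\lambda^2}{360},$$
with roots $\lambda=\frac{1\pm12\sqrt2\,\mathrm i}{17}$.

**Step 3: $H$ has a root different from the degenerate values $0,1$.** As in Section 5, we show that $H$ is non-zero at the degenerate values and has positive degree.

*Symmetry.* $c_n$ has degree $\le n$ and $c_n(\lambda)=\lambda^nc_n(1/\lambda)$. In the expansion of the determinant the indices of each term add up to $d=\sum_{i=0}^m(2i+\varepsilon)=(m+1)(m+\varepsilon)$. Hence $\deg H\le d$ and $H(\lambda)=\lambda^dH(1/\lambda)$, so the coefficient of $\lambda^d$ in $H$ is $H(0)$.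

*At $\lambda=0$.* Since $b_n=\frac1\pi\int_0^1x^n\frac{dx}{\sqrt{x(1-x)}}$ (a Beta integral),
$$c_n(0)=\frac{b_n}{2n+1}=\frac1\pi\int_0^1\!\!\int_0^1(xw^2)^n\,\frac{dx\,dw}{\sqrt{x(1-x)}}.$$
For real $(\xi_i)\ne0$, $\sum_{i,j}\xi_i\xi_jc_{i+j+\varepsilon}(0)$ is the integral of $\bigl(\sum_i\xi_i\tau^i\bigr)^2\tau^\varepsilon$, $\tau=xw^2$, against a positive density. The integrand is $\ge0$ and vanishes only where $\tau$ is one of finitely many values, a set of measure zero. So the matrix is positive definite and $H(0)>0$.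

*At $\lambda=1$.* Comparing coefficients in $\bigl((1-x)^{-1/2}\bigr)^2=(1-x)^{-1}$ gives $\sum_{i+j=n}b_ib_j=1$, so $c_n(1)=\frac1{2n+1}=\int_0^1w^{2n}dw$. The same argument with $\tau=w^2$ gives $H(1)>0$.

So $\deg H=d$, and $d\ge1$ because $M\ge1$ (if $\varepsilon=0$ then $m\ge1$). Hence $H$ has a root, and the root is neither $0$ nor $1$. Take it as $\lambda$. Then Step 2 gives $B\ne0$ and $A$ with (8), so $P=A(Y)+XB(Y)\ne0$ has order $\ge2M+3=LM+L+M+2$. This completes the proof of Theorem A, and the conjecture is true. $\blacksquare$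

## 9. Exact orders at half-periods and the number of exceptional lattices

We prove Theorem B. The weight of $D_{k,M}$ is computed in Section 5, and $\Delta\nmid D_{k,M}$ is Corollary 5.

**Step 1: separate even and odd functions.** By Lemmas 1 and 2, $\nu$ is the maximal order at $t=0$ of a non-zero element of $V=\operatorname{span}\{t^ig^j:0\le i\le L,\ 0\le j\le M\}$; the spanning functions are linearly independent, by (F5) applied after clearing $\wp^M$. As $g$ is even, $V$ is the direct sum of its even and odd parts, and the order of an element is the minimum of the orders of its two parts. So $\nu$ is attained on an even or on an odd element.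

**Step 2: the even part.** Let $K=(k+1)(M+1)$. The even part has the basis $u^iG^j$, $i\le k$, $j\le M$, of $K$ functions of $u=t^2$. Imposing that the coefficients of $u^0,\dots,u^{K-2}$ vanish is $K-1$ conditions, so there are non-zero elements of order $\ge2(K-1)$ in $t$. Orders here are even, so by (3) the maximal order in the even part is exactly $2K-2$ if $D_{k,M}\ne0$, and $\ge2K$ if $D_{k,M}=0$.

**Step 3: the odd part.**

* $L=2k$: the odd part is spanned by $t\,u^iG^j$ with $i\le k-1$. Multiplication by $t$ sends it into the even part and raises the order, so the even part gives the maximum. Thus $\nu=2K-2=LM+L+2M$ if $D_{k,M}\ne0$, and $\nu\ge2K=LM+L+2M+2$ otherwise.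
* $L=2k+1$: the odd part is $t$ times the even part. Thus $\nu=2K-1=LM+L+M$ if $D_{k,M}\ne0$, and $\nu\ge2K+1=LM+L+M+2$ otherwise.

For $L$ even and $M\ge2$ we have $LM+L+2M\ge LM+L+M+2$, so every $\wp$ works.

**Step 4: count the exceptional classes.** In the monomials $g_2^\alpha g_3^\beta$ of $D_{k,M}$ the sum $2\alpha+3\beta$ is fixed, so $\alpha$ is fixed modulo $3$ and $\beta$ modulo $2$. Hence $D_{k,M}$ is a monomial times a homogeneous polynomial in $g_2^3$ and $g_3^2$, which splits into linear factors:
$$D_{k,M}=C\,g_2^{\,p}g_3^{\,q}\prod_s(g_2^3-\kappa_sg_3^2),\qquad C\ne0,\ \kappa_s\ne0,$$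
and $\kappa_s\ne27$ by Corollary 5.

Each factor vanishes at exactly one homothety class. By (F3), classes correspond to pairs with $\Delta\ne0$ modulo $(g_2,g_3)\sim(\mu^4g_2,\mu^6g_3)$. If $g_2=0$, then $g_3\ne0$ can be scaled to $1$; if $g_3=0$, then $g_2\neq0$ can be scaled to $1$. Let $\kappa\ne0,27$. There are pairs with $g_2^3=\kappa g_3^2$ and $\Delta\ne0$, and in all of them $g_2,g_3\ne0$, since otherwise both vanish and $\Delta=0$. Given two such pairs, choose $\mu$ with $\mu^6g_3=g_3'$. Then $(\mu^4g_2)^3=\kappa g_3'^2=g_2'^3$, so $\mu^4g_2$ and $g_2'$ differ by a cube root of unity; since $\eta^4$ runs through all cube roots of unity as $\eta$ runs through the sixth roots of unity, $\mu$ can be adjusted so that $\mu^4g_2=g_2'$.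

The classes of $g_2=0$, of $g_3=0$, and of the factors $g_2^3-\kappa_sg_3^2$ carry the weights $\frac13,\frac12,1$. These are the weights $4,6,12$ of the factors divided by $12$. So the total, with multiplicity, is the weight of $D_{k,M}$ divided by $12$, namely $k(k+1)M(M+1)/12$. $\blacksquare$

The two determinants computed in Section 5 show the count. $D_{1,1}=-g_2/20$ has the class of $g_2=0$ with weight $\frac13=\frac4{12}$. $D_{1,2}$, up to sign $\frac{g_3^2}{784}-\frac{g_2^3}{6000}$, has the single class $g_2^3=\frac{375}{49}g_3^2$ with weight $1=\frac{12}{12}$; at the half-periods of that lattice the order is at least $12$ for $(L,M)=(2,2)$ and at least $13$ for $(L,M)=(3,2)$.
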